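# Normality of the Zeckendorf digit-sum parity along the squares

## 1. Quadratic phases of the Zeckendorf digit sum

Let $F_0=0$, $F_1=1$, $F_{k+2}=F_{k+1}+F_k$. For an integer $N\ge 0$ let $\sigma(N)$ be the number of Fibonacci numbers used in the Zeckendorf representation of $N$ (recalled below), and put $\sigma(N)=0$ for $N<0$. Write $e(x)=e^{2\pi i x}$.

**Theorem 1.** Let $f(x)=Ax^2+Bx+C\in\mathbb Z[x]$ with $A\ge 1$, let $J\subset\mathbb Z_{\ge0}$ be finite and nonempty, and let $\theta_j\in\mathbb R$ $(j\in J)$ be not all integers. Then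
$$\lim_{M\to\infty}\frac1M\sum_{0\le n<M}\ \prod_{j\in J}e\big(\theta_j\,\sigma(f(n+j))\big)=0 .$$

**Corollary 1.** Let $s_Z(N)\in\{0,1\}$ be $\sigma(N)$ modulo $2$. The sequence $(s_Z(n^2))_{n\ge0}$ is normal.

Corollary 1 is the statement posed as Conjecture 3 in "The structure of Zeckendorf representations and base φ expansions". For the binary digit sum modulo 2, the Thue–Morse sequence $s_2$, Drmota, Mauduit and Rivat proved that $(s_2(n^2))$ is normal; the corollary is the same statement with base $2$ replaced by the Fibonacci numbers.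

**Definition (Zeckendorf digits).** Every $N\ge0$ can be written uniquely as $N=\sum_{i\ge0}d_i(N)F_{i+2}$ with $d_i(N)\in\{0,1\}$ and no two consecutive digits equal to $1$. A finite or infinite $0/1$ word is called *admissible* if it does not contain $11$. There are $F_{b+2}$ admissible words of length $b$, and read as digits $d_0,\dots,d_{b-1}$ they represent exactly the integers $0,1,\dots,F_{b+2}-1$. For example $6=5+1=F_5+F_2$ has $d_0=d_3=1$, so $\sigma(6)=2$ and $s_Z(6)=0$. The sequence $s_Z$ begins $0,1,1,1,0,1,0$.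

**Definition (normality).** A binary sequence $(u_n)_{n\ge 0}$ is normal if for every $k\ge1$ each word $w\in\{0,1\}^k$ occurs as $u_nu_{n+1}\cdots u_{n+k-1}$ with asymptotic frequency $2^{-k}$.

By hand, for $n=0,\dots,11$ the squares decompose as
$$0,\ 1,\ 3{+}1,\ 8{+}1,\ 13{+}3,\ 21{+}3{+}1,\ 34{+}2,\ 34{+}13{+}2,\ 55{+}8{+}1,\ 55{+}21{+}5,\ 89{+}8{+}3,\ 89{+}21{+}8{+}3,$$
so $s_Z(n^2)$ begins $0,1,0,0,0,1,0,1,1,1,1,0$. In this sample there happen to be six zeros and six ones; of course this proves nothing.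

The hypothesis that some $\theta_j\notin\mathbb Z$ cannot be dropped: if all $\theta_j$ are integers, every summand equals $1$.

**Proof of Corollary 1 from Theorem 1.** The purpose is to turn frequencies of words into averages of signs. Put $u_n=s_Z(n^2)$. For a word $w_0\cdots w_{k-1}$,
$$\mathbf 1[u_n\cdots u_{n+k-1}=w_0\cdots w_{k-1}]=\prod_{j<k}\frac{1+(-1)^{w_j}(-1)^{u_{n+j}}}2 .$$
Expand the product. The constant term is $2^{-k}$. Every other term is a constant times $\prod_{j\in J}(-1)^{u_{n+j}}=\prod_{j\in J}e(\tfrac12\sigma((n+j)^2))$ with $J$ nonempty, and by Theorem 1 with $f=x^2$, $\theta_j=\frac12$, its mean tends to $0$. $\square$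

From here on everything serves Theorem 1. Notation: $\varphi=\frac{1+\sqrt5}2$, $\psi=-1/\varphi$, $L_r=\varphi^r+\psi^r$ (Lucas numbers), $\|x\|$ is the distance from $x$ to $\mathbb Z$, $\mathbb T=\mathbb R/\mathbb Z$. On $\mathbb T^2$, $\|z\|$ and distances refer to the max-norm. We use freely
$$\begin{gathered}\varphi^k=F_k\varphi+F_{k-1}\ (k\ge1),\qquad \varphi^{-k}=(-1)^k(F_{k+1}-F_k\varphi),\qquad F_k\varphi=F_{k+1}-\psi^k,\\ F_k=\tfrac{1}{\sqrt5}(\varphi^k-\psi^k),\qquad \varphi^{k-2}\le F_k\le\varphi^{k-1}\ (k\ge1),\end{gathered}\tag{1}$$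
$$L_mL_n=L_{m+n}+(-1)^nL_{m-n}\ (m\ge n),\qquad L_R\,\varphi=L_{R+1}+\sqrt5\,\psi^R .\tag{2}$$
All follow from $\varphi^2=\varphi+1$, $\psi^2=\psi+1$, $\varphi\psi=-1$. The last one says that $\varphi L_R$ is extremely close to an integer; for instance $7\varphi=11.326\ldots$, where $L_4=7$, $L_5=11$ and $\sqrt5\,\psi^4=0.326\ldots$

## 2. Low digits as arcs of a circle, high digits as blocks of integers

The first lemma says that the first $b$ digits of $N$ are read off from $\varphi N$ modulo $1$.

**Lemma 1.** Let $\mathbb B=[-\varphi^{-2},\varphi^{-1}]$, an interval of length $1$.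
(a) $-\varphi N\equiv\sum_id_i(N)\psi^{i+2}\pmod 1$ for $N\ge0$.
(b) For $b\ge1$ and an admissible word $u=u_0\dots u_{b-1}$ let $I_u=\sum_{i<b}u_i\psi^{i+2}+\psi^{b+u_{b-1}}\mathbb B$. These $F_{b+2}$ intervals have disjoint interiors and tile $\mathbb B$, hence tile $\mathbb T$. If $u$ is the word of the first $b$ digits of $N$, then $\sum_{i\ge b}d_i(N)\psi^{i+2}\in\psi^{b+u_{b-1}}\mathbb B$, so $-\varphi N\in I_u$ modulo $1$.

*Proof.* (a) $F_{i+2}\varphi\equiv-\psi^{i+2}$ modulo $1$, by (1). (b) We have $\psi\mathbb B=[-\varphi^{-2},\varphi^{-3}]$ and $\psi^2+\psi^2\mathbb B=[\varphi^{-2}-\varphi^{-4},\varphi^{-2}+\varphi^{-3}]=[\varphi^{-3},\varphi^{-1}]$. So $\mathbb B=\psi\mathbb B\cup(\psi^2+\psi^2\mathbb B)$ with one common point. This is the tiling for $b=1$. Multiply it by $\psi^b$ and translate: if $u_{b-1}=0$, then $I_u=I_{u0}\cup I_{u1}$ without overlap. If $u_{b-1}=1$, only $u0$ is admissible and $I_u=I_{u0}$. Induction on $b$ gives the tiling. Since $0\in\mathbb B$, the value $\sum_{i<b}x_i\psi^{i+2}$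 of a finite admissible word $x$ lies in $I_x\subset\mathbb B$. Hence $\sum_{i\ge b}d_i\psi^{i+2}=\psi^b\sum_{i\ge0}d_{b+i}\psi^{i+2}\in\psi^b\mathbb B$; and if $d_{b-1}=1$, then $d_b=0$ and the same argument starting from place $b+1$ gives membership in $\psi^{b+1}\mathbb B$. $\square$

Consequently, if $-\varphi N$ lies modulo $1$ in the interior of $I_u$, then the first $b$ digits of $N\ge0$ are $u$.

*Example.* For $b=2$ the three arcs are $I_{01}=[-\varphi^{-2},-\varphi^{-4}]$, $I_{00}=[-\varphi^{-4},\varphi^{-3}]$, $I_{10}=[\varphi^{-3},\varphi^{-1}]$ (words written $u_0u_1$). For $N=6$: $-6\varphi\equiv0.292$ lies in $I_{10}=[0.236\ldots,0.618\ldots]$, and indeed $d_0(6)=1$, $d_1(6)=0$.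

The second lemma describes the digits at places $\ge a$.

**Lemma 2.** Let $\mathcal Y_a=\{Y\ge0:d_i(Y)=0\text{ for all }i<a\}$. Consecutive elements of $\mathcal Y_a$ differ by $F_{a+1}$ or $F_{a+2}$, and the digits $d_i$, $i\ge a$, are constant on $[Y,Y^+)$, where $Y^+$ is the successor of $Y\in\mathcal Y_a$.

*Proof.* The integers with the same digits as $Y$ at places $\ge a$ are $Y+x$, where $x$ has digits only at places $<a$, and $d_{a-1}(x)=0$ in case $d_a(Y)=1$. So $0\le x<F_{a+2}$ if $d_a(Y)=0$ and $0\le x<F_{a+1}$ if $d_a(Y)=1$. These intervals partition $\mathbb Z_{\ge0}$. $\square$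

*Example.* $\mathcal Y_2=\{0,3,5,8,11,13,\dots\}$, with gaps $3,2,3,3,2$.

*Remark (a linear polynomial would not do for normality).* The sequence $(s_Z(n))$ itself is not normal. Let $k=F_{a+1}$. A stretch of $k$ consecutive integers meets at most two consecutive blocks $[Y,Y^+)$. Inside a block starting at $Y$, $s_Z(Y+x)\equiv s_Z(Y)+s_Z(x)$. So the word on that stretch is determined by the starting position in the first block (at most $F_{a+2}\le 2k$ values), the lengths of the two blocks (two choices each) and the two parities $s_Z(Y)$, $s_Z(Y^+)$. Hence at most $32k$ words of length $k$ occur. For $k=13$ this is $416<2^{13}$, so some word of length $13$ never occurs. The quadratic term has to be used.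

## 3. What one shift of $n$ removes, and what it leaves

Take $J=\{0\}$, $\theta_0=\frac12$, $f=x^2$. A natural start is van der Corput's method: replace $n$ by $n+s$ with $|s|\le S$, average over $s$, apply the Cauchy–Schwarz inequality. Since $(n+s)^2-n^2=2sn+s^2$ has size at most about $SM$, Lemma 2 shows that the digits at places $\ge a$ rarely change, if $\varphi^a$ is somewhat larger than $SM$. These digits then do not depend on $s$, and they disappear in the Cauchy–Schwarz step. The numbers $n^2<M^2$ have about $2\log_\varphi M$ digits, so about half of them are removed.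

The digits in $[0,a)$ remain, with $\varphi^a>M$. By Lemma 1 what remains is a function of $\varphi n^2$ modulo $1$ that is constant on $F_{a+2}$ arcs. To average it we would want to know that the points $\varphi n^2$ are equidistributed at the scale of these arcs. But there are only $M$ values of $n$ and $F_{a+2}>M$ arcs, so many arcs contain no point at all; equidistribution at this scale is false. This is where the method stops.

If only the digits in $[0,m)$ remained, with $\varphi^m$ a small power of $M$, quadratic exponential sums would suffice. So we must also remove the digits between $m$ and $a$. Cut this range into finitely many windows. For one window, we look for shifts $s$ such that adding $2sn+s^2$ does not disturb the digits *inside that window*, although it may change digits below and above it. We shall see that this holds when a certain point of $\mathbb T^2$ that is linear in $s$ is close to $0$. By the pigeonhole principle many such $s$ exist, but which ones depends on $n$. Then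 the pair $(n,s)\mapsto n+s$ no longer looks like a change of variables. Section 6 repairs this: the law of the admitted shifts is chosen so that it hardly changes when $n$ is moved by any of the shifts that we use.

## 4. Coordinates on $\mathbb T^2$ for the digits near place $p$

**Weak convergence.** We recall two facts.

(W1) Let $\alpha\in\mathbb R^d$. The mean over $X\ge0$ of a character of $\mathbb T^d$ at the points $X\alpha$ exists, by the geometric series; it is $0$ or $1$. As trigonometric polynomials are uniformly dense in the continuous functions, there is a probability measure $\mu$ on $\mathbb T^d$ with $\frac1Y\sum_{X<Y}g(X\alpha)\to\int g\,d\mu$ for all continuous $g$. We call $\mu$ the asymptotic distribution of $(X\alpha)_{X\ge0}$. Approximating indicators by continuous functions, $\{X:X\alpha\in K\}$ has upper density $\le\mu(K)$ for closed $K$, and $\{X:X\alpha\in G\}$ has lower density $\ge\mu(G)$ for open $G$.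

(W2) If probability measures $\mu_w$ on $\mathbb T^d$ have Fourier coefficients tending to $0$ at each fixed nonzero frequency, then $\mu_w\to\mathrm{Leb}$ weakly. Hence $\limsup\mu_w(K)\le\mathrm{Leb}(K)$ for closed $K$ and $\liminf\mu_w(G)\ge\mathrm{Leb}(G)$ for open $G$. If $\Gamma$ is a compact null set and $r_w\to0$, then $\mu_w\{\mathrm{dist}(\cdot,\Gamma)\le r_w\}\to0$: for fixed $r>0$ the limsup is at most $\mathrm{Leb}\{\mathrm{dist}(\cdot,\Gamma)\le r\}$, which tends to $\mathrm{Leb}(\Gamma)=0$ as $r\to0$.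

**Definition (local coordinates).** For $p\ge0$ let $V_p:\mathbb Z\to\mathbb T^2$ be the homomorphism
$$V_p(N)=(N\varphi^{-p},\,N\varphi^{-p-1})\bmod\mathbb Z^2 .$$
Let $\Lambda(x,y)=(x+y,\ x/\varphi+y/\psi)$; $|\det\Lambda|=\sqrt5$. We write $O^*(t)$ for a vector with both coordinates at most $t$ in modulus.

The next lemma says that $V_p(N)$ encodes the digits of $N$ around place $p$: one direction, $x_p$, sees the digits below $p$, read downwards; the other, $y_p$, sees the digits from $p$ upwards. In both, far-away digits have exponentially small weight.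

**Lemma 3.** For $N\ge0$, $V_p(N)=\Lambda(x_p,y_p)+O^*(\varphi^{-p})$ modulo $\mathbb Z^2$, where
$$x_p=\tfrac1{\sqrt5}\sum_{i<p}d_i\varphi^{i+2-p}\in[0,2],\qquad y_p=\tfrac1{\sqrt5}\sum_{i\ge p}d_i\psi^{i+2-p}\in[-1,1].$$

*Proof.* We have $F_{i+2}\varphi^{-p}=\frac1{\sqrt5}(\varphi^{i+2-p}-\psi^{i+2}\varphi^{-p})$. For $i\ge p$, $\varphi^{i+2-p}/\sqrt5=F_{i+2-p}+\psi^{i+2-p}/\sqrt5$, and $F_{i+2-p}$ is an integer. Summing, the first coordinate is $x_p+y_p-\frac{\varphi^{-p}}{\sqrt5}\sum_id_i\psi^{i+2}$ modulo $1$. In the same way, $F_{i+2}\varphi^{-p-1}=\frac1{\sqrt5}(\varphi^{i+1-p}-\psi^{i+2}\varphi^{-p-1})$ and, for $i\ge p$, $\varphi^{i+1-p}/\sqrt5=F_{i+1-p}+\psi^{i+1-p}/\sqrt5$, so the second coordinate is $x_p/\varphi+y_p/\psi-\frac{\varphi^{-p-1}}{\sqrt5}\sum_id_i\psi^{i+2}$. By Lemma 1, $|\sum_id_i\psi^{i+2}|\le1$. For the ranges: $\sum_{i<p}d_i\varphi^{i+2-p}\le\varphi+\varphi^{-1}+\varphi^{-3}+\dots=\varphi^2<2\sqrt5$, and $\sqrt5\,y_p\in\mathbb B$ by Lemma 1. $\square$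

*Example.* $N=6$, $p=2$: $V_2(6)\equiv(0.2918,0.4164)$. Here $x_2=1/\sqrt5$, $y_2=\psi^3/\sqrt5$, and $\Lambda(x_2,y_2)=(0.3416,0.4472)$. The differences are $-0.0498$ and $-0.0308$, within $\varphi^{-2}=0.38$.

**Lemma 4.** Let $0\ne D\in\mathbb Z^2$. Then $D\cdot V_p(N)\equiv\vartheta N$ with $\vartheta=\vartheta_p(D)=\varphi^{-p-1}(D_1\varphi+D_2)$ and $c_D\varphi^{-p}\le|\vartheta|\le C_D\varphi^{-p}$, $c_D>0$. For $p\ge p_0(D)$ also $D\cdot V_p(N)\equiv\alpha\varphi N$ with an integer $\alpha\ne0$, $|\alpha|\le C_D\varphi^p$.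

*Proof.* The first part holds since $D_1\varphi+D_2\ne0$. By (1), $\vartheta=D_1\varphi^{-p}+D_2\varphi^{-p-1}\in\mathbb Z+\alpha\varphi$ with an integer $\alpha=\pm(D_1F_p-D_2F_{p+1})$, so $|\alpha|\le C_D\varphi^p$ after enlarging $C_D$. If $\alpha=0$, then $\vartheta\in\mathbb Z$, impossible when $0<|\vartheta|<1$, that is, for large $p$. $\square$

Thus for fixed $D\ne0$ and large $p$ the number $\vartheta_p(D)$ is not an integer, and the character $D$ has mean $0$ along $V_p(X)$. By (W1) and (W2), the asymptotic distributions of $(V_p(X))_{X\ge0}$ exist and converge weakly to Lebesgue measure as $p\to\infty$.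

The next three lemmas say how $V_c$ controls the effect of an addition. Lemma 5 treats multiples of Lucas numbers: $V_c(uL_R)$ is tiny as soon as $R$ is far from $c$, *on either side*.

**Lemma 5.** For integers $u$ and $R,c\ge0$: $\|V_c(uL_R)\|\le4|u|\varphi^{-|R-c|}$, $\|V_c(u)\|\le|u|\varphi^{-c}$, $\|\varphi uL_R\|\le\sqrt5|u|\varphi^{-R}$.

*Proof.* If $R<c$, then $L_R\varphi^{-c}\le2\varphi^{R-c}$. If $R\ge c$, then $L_R\varphi^{-c}=\varphi^{R-c}+\psi^R\varphi^{-c}=L_{R-c}-\psi^{R-c}+\psi^R\varphi^{-c}$, where $L_{R-c}$ is an integer and the other terms are at most $\varphi^{-(R-c)}$ in modulus. So $\|uL_R\varphi^{-c}\|\le2|u|\varphi^{-|R-c|}$. The second coordinate is the same with $c+1$ in place of $c$, which loses at most a factor $\varphi$, and $2\varphi\le4$. The second bound is obvious; the third is (2). $\square$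

**Lemma 6.** If $\|V_c(N)\|\le\delta<\frac12$, then $N=N_1+N_2$ with integers $|N_1|\le2\delta\varphi^c$ and $\|\varphi N_2\|\le2\delta\varphi^{-c}$.

So $N$ splits into a number that is small compared with $\varphi^c$ and a number that, by Lemma 1, acts weakly on the digits below $c$.

*Proof.* Write $N\varphi^{-c}=p+e_1$, $N\varphi^{-c-1}=q+e_2$ with $p,q\in\mathbb Z$, $|e_i|\le\delta$, and put $N_2=pF_{c+1}+qF_c$. By (1), $\varphi^{-c-1}(\varphi F_{c+1}+F_c)=1$, so $N=N\varphi^{-c}F_{c+1}+N\varphi^{-c-1}F_c$ and $N-N_2=e_1F_{c+1}+e_2F_c$ has modulus at most $\delta F_{c+2}\le\delta\varphi^{c+1}\le2\delta\varphi^c$. Next, $\varphi N_2\equiv-p\psi^{c+1}-q\psi^c=-\psi^c(p\psi+q)$ modulo $1$. Finally $p\psi+q=N\varphi^{-c-1}(\varphi\psi+1)-(e_1\psi+e_2)=-(e_1\psi+e_2)$ because $\varphi\psi=-1$, and this has modulus at most $2\delta$. $\square$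

**Lemma 7.** Let $1\le a<b$ and $U,\eta>0$. Let $\mathrm{Exc}(a,b;U,\eta)$ be the set of $X\ge0$ such that

1. $|X-Y|\le U+1$ for some $Y\in\mathcal Y_a$ (condition (i)), or
2. $\sum_{i\ge b}d_i(X)\psi^{i+2}$ has distance $\le\eta$ from an endpoint of $\psi^{b+d_{b-1}(X)}\mathbb B$ (condition (ii)).

If $X\ge0$, $X\notin\mathrm{Exc}$, $N=N_1+N_2$ with integers $|N_1|\le U$, $\|\varphi N_2\|<\eta$, and $X+N\ge0$, then $d_i(X+N)=d_i(X)$ for $a\le i<b$. If only (i) fails for $X$ and $|N_1|\le U$, then $X+N_1\ge0$ and $d_i(X+N_1)=d_i(X)$ for all $i\ge a$. Moreover (i) implies that $V_a(X)$ is within $(U+2)\varphi^{-a}$ of $\Gamma_1$, and (ii) implies that $V_b(X)$ is within $2\eta\varphi^b+\varphi^{-b}$ of $\Gamma_2$, where, modulo $\mathbb Z^2$,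
$$\Gamma_1=\Lambda(\{0\}\times[-1,1]),\quad\Gamma_2=\Lambda([0,2]\times\mathcal E),\quad\mathcal E=\tfrac1{\sqrt5}\{-\varphi^{-2},\ \varphi^{-1},\ -\psi\varphi^{-2},\ \psi\varphi^{-1}\}$$
are compact null sets that do not depend on $a,b,U,\eta$.

*Proof.* If (i) fails, $X$ and $X+N_1$ lie in the same block $[Y,Y^+)$ of Lemma 2, so $X+N_1\ge0$ has the same digits at places $\ge a$. Condition (ii) depends only on digits at places $\ge b-1\ge a$. So if (ii) also fails for $X$, it fails for $X+N_1$. By Lemma 1, $-\varphi(X+N_1)$ then lies in its level-$b$ interval $I_u$ at distance $>\eta$ from the endpoints. Since $\|\varphi N_2\|<\eta$, the point $-\varphi(X+N_1+N_2)$ lies in the interior of the same $I_u$. So $X+N_1$ and $X+N$ have the same digits at places $<b$, and for $a\le i<b$ we get $d_i(X+N)=d_i(X+N_1)=d_i(X)$.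

In case (i), $V_a(X)=V_a(Y)+V_a(X-Y)$, with $\|V_a(X-Y)\|\le(U+1)\varphi^{-a}$, and by Lemma 3, $V_a(Y)$ is within $\varphi^{-a}$ of $\Lambda(0,y_a(Y))$. In case (ii), $y_b=\psi^{-b}\sum_{i\ge b}d_i\psi^{i+2}/\sqrt5$ has distance at most $\eta\varphi^b/\sqrt5$ from $\mathcal E$; $\Lambda$ expands the $y$-direction by at most $\varphi$ in max-norm, and Lemma 3 adds $\varphi^{-b}$. $\square$

## 5. Quadratic exponential sums with the golden ratio

Recall that $|\sum_xe(\theta x)|\le\min(T,\frac1{2\|\theta\|})$ for a sum over at most $T$ consecutive integers.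

**Lemma 8 (Weyl).** For integers $a\ne0$, $S\ge1$ and $\gamma\in\mathbb R$,
$$\Big|\sum_{|x|\le S}e(a\varphi x^2+\gamma x)\Big|^2\le27|a|S\,(1+\log(12|a|S)).$$
Moreover $\|q\varphi\|\ge\frac1{3|q|}$ for integers $q\ne0$.

*Proof.* Let $z$ be the nearest integer to $q\varphi$. Then $|q\varphi-z||q\psi-z|=|z^2-qz-q^2|\ge1$, a nonzero integer as $q\ne0$, and $|q\psi-z|\le\frac12+\sqrt5|q|\le3|q|$. This is the second claim. For the sum $\Sigma$, expand $|\Sigma|^2$ as a double sum over $x,x'$ and put $r=x-x'$, so that $x^2-x'^2=2x'r+r^2$. The inner sum over $x'$ runs over an interval, so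
$$|\Sigma|^2\le\sum_{|r|\le2S}\min\Big(2S+1,\frac1{2\|2a\varphi r\|}\Big).$$
Let $\delta=\frac1{12|a|S}$. By the second claim, with $|q|\le4|a|S$, the points $2a\varphi r$ $(1\le r\le2S)$ are pairwise at distance $\ge\delta$ modulo $1$ and satisfy $\|2a\varphi r\|\ge\delta$. So for each $j\ge1$ at most two of them satisfy $\|2a\varphi r\|\in[j\delta,(j+1)\delta)$, one in each of two half-open arcs of length $\delta$. Hence $\sum_{1\le r\le2S}\frac1{2\|2a\varphi r\|}\le\sum_{1\le j\le1/(2\delta)}\frac1{j\delta}\le\frac1\delta(1+\log\frac1\delta)$, and $|\Sigma|^2\le2S+1+\frac2\delta(1+\log\frac1\delta)\le(3+24|a|)S(1+\log(12|a|S))$. $\square$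

From now on $w$ is a large integer parameter. The symbols $o(1)$, $O(\cdot)$, $\ll$ refer to $w\to\infty$, constants depend only on $f,J,(\theta_j)$ unless said otherwise, and "$w$ large" is always assumed. Given $M$, we put $w=\lfloor\frac1{1000}\log_\varphi M\rfloor$, so
$$\varphi^{1000w}\le M<\varphi^{1000w+1000}.$$

The next lemma says that the values of $f$, seen around a place $p$ in a long middle range, are equidistributed in the coordinates $V_p$. It is used to discard exceptional $n$.

**Lemma 9.** Let $14w\le p=p(w)\le1008w$. For fixed $j$, the distribution of $V_p(f(n+j))$, $n$ uniform in $[0,M)$, converges weakly to Lebesgue measure on $\mathbb T^2$ as $w\to\infty$.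

*Proof.* Let $D\ne0$, $\vartheta=\vartheta_p(D)$, $\Sigma=\sum_{0\le n<M}e(\vartheta f(n+j))$ and $\lambda=2A|\vartheta|$. By Lemma 4, $\lambda\asymp_D\varphi^{-p}$, so $\lambda<\frac12$. Since $f(n+r+j)-f(n+j)=2Arn+\text{const}$, as in Lemma 8 we get $|\Sigma|^2\le\sum_{|r|<M}\min(M,\frac1{2\|\lambda r\|})$. The numbers $\lambda r$, $|r|<M$, lie in an interval of length less than $2\lambda M$, which meets at most $2\lambda M+2$ of the intervals $[z-\frac12,z+\frac12)$, $z\in\mathbb Z$. Inside one of them the points $\lambda r$ are spaced by $\lambda$, and for each $i\ge0$ the points $t$ with $\|t\|\in[i\lambda,(i+1)\lambda)$ lie in two half-open intervals of length at most $\lambda$. So at most two $r$ occur for each $i$. Hence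
$$|\Sigma|^2\le(2\lambda M+2)\big(2M+\lambda^{-1}(1+\log\lambda^{-1})\big),$$
and, as $\log\lambda^{-1}\ll_Dw$,
$$M^{-2}|\Sigma|^2\ll_D\lambda+\frac wM+\frac{w}{\lambda M^2}\ll_D\varphi^{-14w}+w\varphi^{-1000w}+w\varphi^{1008w-2000w}\to0.$$
Now apply (W2). $\square$

## 6. Windows, Lucas multipliers, and shifts whose law hardly depends on $n$

**Parameters.** Put $m=14w$, $k=994$,
$$\mathcal W_l=[(13+l)w,(14+l)w)\quad(1\le l\le k),\qquad\mathcal W_0=[1008w,\infty).$$
Then $[0,m),\mathcal W_1,\dots,\mathcal W_k,\mathcal W_0$ partition the digit places. Let $c_l=(13+l)w+\lfloor w/2\rfloor$ be the middle of $\mathcal W_l$, and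
$$\kappa=\varphi^{-w},\qquad S=\lfloor\varphi^{5w}\rfloor,\qquad S_*=\lfloor\varphi^{56w}\rfloor.$$
To window $l$ we attach shifts $q_ls_l$ with $|s_l|\le S$ and a multiplier $q_l$: $q_0=1$ and for $1\le l\le k$
$$q_l=\begin{cases}L_{700w}&\text{if }|c_l-500w|\le70w\text{ or }|c_l-900w|\le70w,\\L_{900w}&\text{if }|c_l-700w|\le70w,\\1&\text{otherwise.}\end{cases}$$

**Why multipliers are needed.** For window $l\geq 1$ we shall admit the $s$ for which $V_{c_l}(2Aq_lsn)$ is within $\kappa$ of $0$. This condition must be nearly insensitive to $n\mapsto n+t$ for every translation $t$ that we use, so we need $V_{c_l}(2Aq_lst)$ to be much smaller than $\kappa$. If $t$ is at most about $\varphi^{5w}$ and $q_l=1$, this is clear, because $c_l\ge14.5w-1$. But in Section 8 we shall also translate by multiples $Lr$ of $L=L_{500w}$, for which $\varphi L$ is nearly an integer. By Lemma 5, $V_{c_l}(uL_{500w})$ is small if $c_l$ is far from $500w$; for $c_l$ near $500w$ the lemma gives nothing. For those windows the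 multiplier $L_{700w}$ helps: $L_{700w}L_{500w}=L_{1200w}+L_{200w}$, and both indices are far from $500w$. Now shifts by multiples of $L_{700w}$ are among our translations, so the windows with $c_l$ near $700w$ need a multiplier too; we take $L_{900w}$. This in turn affects the windows near $900w$, and there $L_{700w}$ works, since $L_{900w}L_{700w}=L_{1600w}+L_{200w}$. So the process closes up. The following lemma is the complete check.

**Lemma 10.** Let $1\le l\le k$. Then $\|V_{c_l}(u\,q_lq')\|\le\varphi^{-2w}$ if $q'\in\{1,L_{700w},L_{900w}\}$, $|u|\le\varphi^{11w}$, and also if $q'=L_{500w}$, $|u|\le\varphi^{62w}$.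

*Proof.* Note $14.5w-1\le c_l\le1007.5w$, and that $500w,700w,900w$ are even, so the sign in (2) is $+$. We use Lemma 5.

- $q_l=q'=1$: the bound is $\varphi^{11w-14.5w+1}$.
- $q_l=1$, $q'=L_R$ with $R\in\{500w,700w,900w\}$: then $|c_l-R|>70w$, so the bound is $4\varphi^{62w-70w}$.
- $q_l=L_{700w}$: here $c_l\in[430w,570w]\cup[830w,970w]$, and $q_lq'$ equals $L_{700w}$, $L_{1400w}+2$, $L_{1600w}+L_{200w}$ or $L_{1200w}+L_{200w}$ for $q'=1,L_{700w},L_{900w},L_{500w}$. All these indices, and $0$ (for the summand $2$), have distance $\ge130w$ from $c_l$.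
- $q_l=L_{900w}$: here $c_l\in[630w,770w]$, and $q_lq'$ equals $L_{900w}$, $L_{1600w}+L_{200w}$, $L_{1800w}+2$ or $L_{1400w}+L_{400w}$. Again all indices and $0$ have distance $\ge130w$ from $c_l$.

In the last two cases the bound is $O(\varphi^{62w-130w})$. All bounds are at most $\varphi^{-2w}$ for large $w$. $\square$

**Definition (small translation).** $t\in\mathbb Z$ is a small translation if $t=\sum_{l=0}^k\pm q_ls_l+L_{500w}r$ with $|s_l|\le S$, $|r|\le S_*$; some of the $s_l$ or $r$ may vanish. Then $|t|=O(\varphi^{906w})$.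

Since $2AS^2\le\varphi^{11w}$ and $2ASS_*\le\varphi^{62w}$, the number $2Aq_lst$ is a sum of at most $996$ terms covered by Lemma 10, so
$$\|V_{c_l}(2Aq_l\,s\,t)\|\le1000\,\varphi^{-2w}\qquad(|s|\le S,\ 1\le l\le k,\ t\text{ a small translation}).\tag{3}$$

**Weights.** We use a continuous cut-off, so that small perturbations of $n$ have small effect. Let $\tau(x)=\max(0,1-\|x\|/\kappa)$ and $\chi(z)=\tau(z_1)\tau(z_2)$. The Fourier coefficients of the triangle function $\tau$ are $\kappa$ at $h=0$ and $\kappa(\frac{\sin\pi h\kappa}{\pi h\kappa})^2$ otherwise. They are nonnegative and summable with sum $\tau(0)=1$; hence the Fourier coefficients of $\chi$ are nonnegative with sum $1$. For $n\in\mathbb Z$, $1\le l\le k$, $|s|\le S$ let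
$$W_{n,l}(s)=\chi(V_{c_l}(2Aq_lsn)),\qquad Q_{n,l}=\sum_{|s|\le S}W_{n,l}(s)\ \ (\ge W_{n,l}(0)=1),\qquad w_{n,l}(s)=W_{n,l}(s)/Q_{n,l},$$
and let $w_{n,0}(s)=\frac1{2S+1}$. Let $P_n=\prod_{l=0}^kw_{n,l}$, a product probability measure on $\{-S,\dots,S\}^{k+1}$. A vector $\mathbf s=(s_0,\dots,s_k)$ distributed by $P_n$ is our random choice of shifts for $n$.

**Lemma 11.** (a) $Q_{n,l}\ge\varphi^{3w}/36$ for $l\ge1$. (b) There are $\mathsf e_{n,l}(s)\ge0$ with $\sum_s\mathsf e_{n,l}(s)\le C_1\varphi^{-w}$ and $|w_{n+t,l}(s)-w_{n,l}(s)|\le\mathsf e_{n,l}(s)$ for all small translations $t$ and all $|s|\le S$.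

*Proof.* Note $\chi\ge\frac14$ on $\|z\|\le\kappa/2$.

(a) This is the pigeonhole principle. Partition $\mathbb T^2$ into $\lceil2/\kappa\rceil^2\le9\kappa^{-2}$ squares of side at most $\kappa/2$. One of them contains $V_{c_l}(2Aq_lsn)$ for at least $(S+1)\kappa^2/9$ values $s\in[0,S]$. Subtract one of these values from all of them. As $V_{c_l}$ is a homomorphism, this gives at least that many $s$ with $|s|\le S$ and $\|V_{c_l}(2Aq_lsn)\|\le\kappa/2$. So $Q_{n,l}\ge(S+1)\kappa^2/36\ge\varphi^{3w}/36$.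

(b) For $l=0$ take $\mathsf e_{n,0}=0$. Let $l\ge1$ and $\mathcal D=\{|s|\le S:\|V_{c_l}(2Aq_lsn)\|\le2\kappa\}$. First we compare $|\mathcal D|$ with $Q_{n,l}$. Cover $[-2\kappa,2\kappa]^2$ by $64$ squares of side $\kappa/2$ and separate $s\ge0$ from $s<0$. One of the resulting $128$ classes has at least $|\mathcal D|/128$ elements; subtracting a fixed element of it gives
$$\frac{|\mathcal D|}{128}\le\#\{|s|\le S:\|V_{c_l}(2Aq_lsn)\|\le\kappa/2\}\le4Q_{n,l},\qquad\text{so }|\mathcal D|\le512\,Q_{n,l}.$$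
Next, $|\chi(z)-\chi(z')|\le\frac2\kappa\|z-z'\|$. By (3), $|W_{n+t,l}(s)-W_{n,l}(s)|\le2000\varphi^{-w}$, and this difference vanishes unless $\|V_{c_l}(2Aq_lsn)\|\le\kappa+1000\varphi^{-2w}\le2\kappa$, that is, unless $s\in\mathcal D$. Summing, $|Q_{n+t,l}-Q_{n,l}|\le2000\cdot512\,\varphi^{-w}Q_{n,l}\le\frac12Q_{n,l}$, hence $Q_{n+t,l}\ge\frac12Q_{n,l}$ and
$$|w_{n+t,l}-w_{n,l}|\le\frac{|W_{n+t,l}-W_{n,l}|}{Q_{n+t,l}}+\frac{W_{n,l}|Q_{n+t,l}-Q_{n,l}|}{Q_{n,l}Q_{n+t,l}}\le\frac{4000\,\varphi^{-w}\mathbf 1_{\mathcal D}}{Q_{n,l}}+2\cdot2000\cdot512\,\varphi^{-w}w_{n,l}=:\mathsf e_{n,l}.$$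
The sum over $s$ is at most $4000\cdot512\,\varphi^{-w}$ for each of the two terms. $\square$

If $|a_l-b_l|\le e_l$ and $b_l\ge0$, then $|\prod a_l-\prod b_l|\le\prod(b_l+e_l)-\prod b_l$. Summing this over $\mathbf s$, where the sums factorize, we get for each $n$
$$\sum_{\mathbf s}\ \sup_{t\text{ small translation}}|P_{n+t}(\mathbf s)-P_n(\mathbf s)|\le\prod_{l=0}^k(1+C_1\varphi^{-w})-1=O(\varphi^{-w}).\tag{4}$$
The supremum stands inside the sum; so $t$ may depend on $\mathbf s$. This is what makes the shifts usable.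

Put $h(\mathbf s)=\sum_{l=0}^kq_ls_l$, and $h_{\mathcal L}(\mathbf s)=\sum_{l\in\mathcal L}q_ls_l$ for $\mathcal L\subset\{0,\dots,k\}$. Write $\mathbb E_n=\frac1M\sum_{0\le n<M}$.

**Lemma 12.** For $G:\mathbb Z\to\mathbb C$, $|G|\le1$, and every $\mathcal L$: $\ \mathbb E_nE_{\mathbf s\sim P_n}G(n+h_{\mathcal L}(\mathbf s))=\mathbb E_nG(n)+O(\varphi^{-w})$.

*Proof.* For each $\mathbf s$ substitute $n'=n+h_{\mathcal L}(\mathbf s)$. The left side equals
$$\frac1M\sum_{n'}G(n')\sum_{\mathbf s}P_{n'-h_{\mathcal L}(\mathbf s)}(\mathbf s)\,\mathbf 1[0\le n'-h_{\mathcal L}(\mathbf s)<M].$$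
As $h_{\mathcal L}(\mathbf s)=O(\varphi^{906w})$, only $O(M)$ values $n'$ contribute. Since $-h_{\mathcal L}(\mathbf s)$ is a small translation, (4) allows us to replace $P_{n'-h_{\mathcal L}(\mathbf s)}(\mathbf s)$ by $P_{n'}(\mathbf s)$ with total error $O(\varphi^{-w})$. The indicator equals $\mathbf 1[0\le n'<M]$ for all $\mathbf s$, except for $O(\varphi^{906w})=O(\varphi^{-94w}M)$ values $n'$. Finally $\sum_{\mathbf s}P_{n'}(\mathbf s)=1$. $\square$

## 7. Removing the digits at places $\ge14w$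

For a set $\mathcal W$ of places let $\sigma_{\mathcal W}(N)=\sum_{i\in\mathcal W}d_i(N)$ for $N\ge0$ and $\sigma_{\mathcal W}(N)=0$ for $N<0$. Then
$$F(n):=\prod_{j\in J}e(\theta_j\sigma(f(n+j)))=\Phi(n)\prod_{l=0}^k\Xi_l(n),\tag{5}$$
$$\Phi(n)=\prod_je(\theta_j\sigma_{[0,m)}(f(n+j))),\qquad\Xi_l(n)=\prod_je(\theta_j\sigma_{\mathcal W_l}(f(n+j))).$$
(We write $F(n)$ with an argument in parentheses for this function and $F_k$ for Fibonacci numbers.) Let $\mathcal F=\{n\in\mathbb Z:f(n)<0\}$, a finite set. By Lemma 12, $\mathbb E_nF(n)=\mathbb E_nE_{\mathbf s\sim P_n}F(n+h(\mathbf s))+o(1)$. Write $h^{(l)}(\mathbf s)=h(\mathbf s)-q_ls_l$.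

**Step 1: the factor of window $l$ does not feel $s_l$.** This is what the law of $s_l$ was made for.

**Lemma 13.** For $0\le l\le k$: $\ \mathbb E_nE_{\mathbf s\sim P_n}|\Xi_l(n+h(\mathbf s))-\Xi_l(n+h^{(l)}(\mathbf s))|=o(1)$.

*Proof.* Let $n^*=n+h^{(l)}(\mathbf s)$ and $X=f(n^*+j)$. Then $f(n+h(\mathbf s)+j)=X+N$ with
$$N=2Aq_ls_l(n^*+j)+Aq_l^2s_l^2+Bq_ls_l.$$

*Case $l\ge1$.* On the support of $w_{n,l}$, $\|V_{c_l}(2Aq_ls_ln)\|<\kappa$. The rest of $N$ is $2Aq_ls_lh^{(l)}+(2Aj+B)q_ls_l+Aq_l^2s_l^2$, a sum of at most $994+1+1=996$ terms covered by Lemma 10. So $\|V_{c_l}(N)\|\le\kappa+1000\varphi^{-2w}\le2\kappa$. By Lemma 6, $N=N_1+N_2$ with $|N_1|\le4\varphi^{c_l-w}$ and $\|\varphi N_2\|\le4\varphi^{-c_l-w}$. Let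
$$a=(13+l)w,\quad b=a+w,\quad U=4\varphi^{c_l-w},\quad\eta=5\varphi^{-c_l-w},\quad\mathrm{Exc}_l=\mathrm{Exc}(a,b;U,\eta),$$
so $\mathcal W_l=[a,b)$. By Lemma 7, $\Xi_l(n+h)=\Xi_l(n^*)$ unless for some $j\in J$ we have $n+h+j\in\mathcal F$, or $n^*+j\in\mathcal F$, or $f(n^*+j)\in\mathrm{Exc}_l$. Apply Lemma 12 to the indicators of these events, for the full index set and for $\{0,\dots,k\}\setminus\{l\}$. The probability of the exceptional event is at most
$$\sum_j\big(2\,\mathbb E_n\mathbf 1[n+j\in\mathcal F]+\mathbb E_n\mathbf 1[f(n+j)\in\mathrm{Exc}_l]\big)+O(\varphi^{-w}).$$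
The first terms are $O(1/M)$. For the second, $U\varphi^{-a}\le4\varphi^{-w/2}$ and $\eta\varphi^b=5\varphi^{-\lfloor w/2\rfloor}\le5\varphi^{1-w/2}$. So by Lemma 7, $f(n+j)\in\mathrm{Exc}_l$ forces $V_a(f(n+j))$ or $V_b(f(n+j))$ to lie within $o(1)$ of the fixed compact null set $\Gamma_1$ or $\Gamma_2$ respectively. As $14w\le a<b\le1008w$, Lemma 9 and (W2) show that this has probability $o(1)$.

*Case $l=0$.* Here $q_0=1$ and $|n^*|\le2M$, so $|N|\le\varphi^{1007w}=:U$. Let $a=1008w$. If $X\ge0$ and condition (i) of Lemma 7 fails for $X$, then $X+N\ge0$ and $X+N$, $X$ have the same digits at places $\ge1008w$. So $\Xi_0(n+h)=\Xi_0(n^*)$ unless for some $j$: $n^*+j\in\mathcal F$, or $f(n^*+j)\ge0$ satisfies (i). By Lemma 12 with $\mathcal L=\{1,\dots,k\}$, this has probability at most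
$$\sum_j\big(\mathbb E_n\mathbf 1[n+j\in\mathcal F]+\mathbb E_n\mathbf 1[\mathrm{dist}(V_a(f(n+j)),\Gamma_1)\le(U+2)\varphi^{-a}]\big)+O(\varphi^{-w})=o(1),$$
by Lemma 9 and (W2), since $(U+2)\varphi^{-a}\to0$. $\square$

All factors in (5) have modulus $1$. Replacing the $\Xi_l$ one after another, we get
$$\mathbb E_nF(n)=\mathbb E_nA_0^{(n)}+o(1),\qquad A_0^{(n)}=E_{\mathbf s\sim P_n}\Phi(n+h(\mathbf s))\prod_{l=0}^kb_l(\mathbf s),$$
where $b_l(\mathbf s)=\Xi_l(n+h^{(l)}(\mathbf s))$ has modulus $1$ and does not depend on $s_l$.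

**Step 2: Cauchy–Schwarz once per window.** Each application removes one factor $b_l$, at the price of doubling the variable $s_l$. Fix $n$, and let $\mathcal C$ denote complex conjugation. For $0\le r\le k+1$ let $A_r^{(n)}$ be the expectation, over independent $s_0^0,s_0^1,\dots,s_{r-1}^0,s_{r-1}^1,s_r,\dots,s_k$ (with $s_l,s_l^0,s_l^1$ distributed by $w_{n,l}$), of
$$\prod_{\iota\in\{0,1\}^r}\mathcal C^{|\iota|}\Big[\Phi(n+h(\cdot))\prod_{l\ge r}b_l\Big](s_0^{\iota_0},\dots,s_{r-1}^{\iota_{r-1}},s_r,\dots,s_k).$$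
The factors coming from $b_r$ do not depend on $s_r$ and have modulus $1$. Let $R(s_r)$ be the product of the other factors. By the Cauchy–Schwarz inequality over all variables except $s_r$,
$$|A_r^{(n)}|^2\le E\,|E_{s_r}R(s_r)|^2=E\,R(s_r^0)\overline{R(s_r^1)}=A_{r+1}^{(n)} .$$
In particular $A_{r+1}^{(n)}\ge0$. So $|A_0^{(n)}|^{2^{k+1}}\le A_{k+1}^{(n)}$. By Jensen's inequality over $n$, and since all quantities are bounded by $1$,
$$|\mathbb E_nF(n)|^{2^{k+1}}\le\mathbb E_n\Psi_n+o(1),\qquad\Psi_n=E_{\mathbf s^0,\mathbf s^1\sim P_n}\prod_{\iota\in\{0,1\}^{k+1}}\mathcal C^{|\iota|}\Phi(n+h^\iota),\quad h^\iota=\sum_{l=0}^kq_ls_l^{\iota_l},\tag{6}$$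
with $\mathbf s^0,\mathbf s^1$ independent; $\Psi_n$ is defined for all $n\in\mathbb Z$. Only the digits in $[0,m)$, $m=14w$, are left.

## 8. One translation common to all vertices of the cube

Put $\mathcal B=\{0,1\}^{k+1}\times J$ and $\mathsf b=|\mathcal B|$. For $\beta=(\iota,j)$ let
$$\theta_\beta=(-1)^{|\iota|}\theta_j,\qquad N_\beta=f(n+h^\iota+j),\qquad g_\beta(N)=e(\theta_\beta\sigma_{[0,m)}(N)),$$
so that the product in $\Psi_n$ is $\prod_\beta g_\beta(N_\beta)$. By Lemma 1 there is a step function $G_\beta:\mathbb T\to\{|z|=1\}$ with at most $F_{m+2}$ breakpoints such that $g_\beta(N)=G_\beta(\varphi N)$ for all $N\ge0$: on the open arc $-I_u^{\circ}$ it is $e(\theta_\beta\sum_iu_i)$. As $\varphi$ is irrational, each breakpoint equals $\varphi N$ modulo $1$ for at most one $N$, so the values at breakpoints can be prescribed suitably.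

The aim of this section is to replace the $\mathsf b$ correlated integers $N_\beta$ by $X+N_\beta$ with one common uniform variable $X$. Translate $n$ by $r$: then $N_\beta$ changes by $Ar^2+(2An+B)r+2Ar(h^\iota+j)$, and the last term depends on $\beta$. But if we translate by $Lr$ with $L=L_{500w}$, the last term becomes $2ALr(h^\iota+j)$, and $\varphi$ times it is nearly an integer. So it is invisible to the $G_\beta$, and the translation becomes common.

Translating $n$ by $Lr$, $|r|\le S_*$, changes $\mathbb E_n\Psi_n$ by $O(|Lr|/M)=o(1)$, uniformly in $r$. As $Lr$ is a small translation, (4) allows us to replace $P_{n+Lr}$ by $P_n$, for both $\mathbf s^0$ and $\mathbf s^1$. Averaging over $|r|\le S_*$,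
$$\mathbb E_n\Psi_n=\mathbb E_nE_{\mathbf s^0,\mathbf s^1\sim P_n}\,E_{|r|\le S_*}\prod_\beta g_\beta\big(f(n+h^\iota+j+Lr)\big)+o(1).\tag{7}$$

We recall the Erdős–Turán inequality. Let $\mathrm{Disc}$ be the supremum over all arcs (open, closed, half-open or degenerate) of the difference in modulus between the proportion of the points $y_r$ in the arc and its length. Then $\mathrm{Disc}\ll\frac1H+\sum_{1\le\alpha\le H}\frac1\alpha|E_re(\alpha y_r)|$ for every integer $H\ge1$.

**Lemma 14.** Uniformly in $n\in[0,M)$ and $\mathbf s^0,\mathbf s^1$,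
$$E_{|r|\le S_*}\prod_\beta g_\beta(f(n+h^\iota+j+Lr))=\mathcal I+o(1),\qquad\mathcal I=\int_{\mathbb T}\prod_\beta G_\beta(\varphi N_\beta+y)\,dy .$$

*Proof.* We have $f(n+h^\iota+j+Lr)=N_\beta+Y_r+E_{\beta,r}$ with $Y_r=AL^2r^2+(2An+B)Lr$ and $E_{\beta,r}=2ALr(h^\iota+j)$. At most $\mathsf b|\mathcal F|$ values of $r$ give a negative argument for some $\beta$; they are negligible. For all others $g_\beta$ may be replaced by $G_\beta(\varphi\,\cdot)$.

*The terms $E_{\beta,r}$ are negligible.* $E_{\beta,r}$ is a sum of $O(1)$ terms $uLq$ with $q\in\{1,L_{700w},L_{900w}\}$ and $|u|\le\varphi^{62w}$. Since $LL_{700w}=L_{1200w}+L_{200w}$ and $LL_{900w}=L_{1400w}+L_{400w}$, Lemma 5 gives $\|\varphi E_{\beta,r}\|\ll\varphi^{62w-200w}$, so $\|\varphi E_{\beta,r}\|\le\varphi^{-130w}$. Let $\mathrm{Disc}$ be the discrepancy of $(\varphi Y_r)_{|r|\le S_*}$. For each $\beta$ and each breakpoint $t$ of $G_\beta$, the proportion of $r$ with $\varphi N_\beta+\varphi Y_r$ within $\varphi^{-130w}$ of $t$ is at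 most $2\varphi^{-130w}+\mathrm{Disc}$. For all other $r$, the points $\varphi N_\beta+\varphi Y_r$ and $\varphi N_\beta+\varphi Y_r+\varphi E_{\beta,r}$ lie in the same open arc of constancy of $G_\beta$. So omitting all $E_{\beta,r}$ costs at most $2\mathsf bF_{m+2}(2\varphi^{-130w}+\mathrm{Disc})$.

*Passing to the integral.* The function $y\mapsto\prod_\beta G_\beta(\varphi N_\beta+y)$ is a step function of modulus $1$ with at most $\mathsf bF_{m+2}$ breakpoints. Comparing frequency and length on each open arc of constancy and at each breakpoint, we see that $E_r\prod_\beta G_\beta(\varphi N_\beta+\varphi Y_r)$ differs from $\mathcal I$ by at most $2\mathsf bF_{m+2}\mathrm{Disc}$. As $F_{m+2}\le\varphi^{14w+1}$, it suffices to prove $\mathrm{Disc}\ll\varphi^{-18w}$.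

*The discrepancy.* Let $1\le\alpha\le\varphi^{18w}$ be an integer. By (2), $L^2=L_{1000w}+2$ and $\varphi L_{1000w}\equiv\sqrt5\,\psi^{1000w}$ modulo $1$. So $\alpha\varphi Y_r\equiv2A\alpha\varphi r^2+\gamma r+\rho_r$ with $\gamma\in\mathbb R$ and $|\rho_r|\le3A\alpha\varphi^{-1000w}S_*^2\le\varphi^{-800w}$. The summand $2$ in $L^2$ has kept a true quadratic term. Lemma 8 gives $|E_re(\alpha\varphi Y_r)|\ll(\alpha w/S_*)^{1/2}+\varphi^{-800w}$. With $H=\lfloor\varphi^{18w}\rfloor$, Erdős–Turán yields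
$$\mathrm{Disc}\ll\varphi^{-18w}+(Hw/S_*)^{1/2}+w\varphi^{-800w}\ll\varphi^{-18w}+\varphi^{9w-28w}w^{1/2}+w\varphi^{-800w}\ll\varphi^{-18w}.\qquad\square$$

From (6), (7) and Lemma 14,
$$|\mathbb E_nF(n)|^{2^{k+1}}\le\mathbb E_nE_{\mathbf s^0,\mathbf s^1\sim P_n}|\mathcal I|+o(1),\qquad\mathcal I=\lim_{Y\to\infty}\frac1Y\sum_{0\le X<Y}\prod_\beta g_\beta(X+N_\beta).\tag{8}$$
The formula for $\mathcal I$ holds since $(\varphi X)_X$ is uniformly distributed modulo $1$ and step functions are Riemann integrable; the finitely many $X$ with some $X+N_\beta<0$ do not matter.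

The quantity $|\mathcal I|$ need not be small for every choice of the $N_\beta$. If all $N_\beta$ are equal, then $\prod_\beta g_\beta(X+N_\beta)=1$ for all large $X$, because $\sum_\iota(-1)^{|\iota|}=0$, and $\mathcal I=1$. So we need that the differences $N_\beta-N_{\beta'}$ are usually generic (Lemma 19), and that generic differences make $\mathcal I$ small. For the latter we change $X$ to $X+F_{p+2}$: this usually alters the digits only near place $p$, and we must understand by how much.

## 9. Reading the digits off the torus, and the effect of adding $F_{p+2}$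

**Definition (coding).** Let $\Omega$ be the compact set of two-sided admissible sequences and $\Theta:\Omega\to\mathbb T^2$ the continuous map
$$\Theta(\omega)=\Lambda\Big(\tfrac1{\sqrt5}\sum_{i<0}\omega_i\varphi^{i+2},\ \tfrac1{\sqrt5}\sum_{i\ge0}\omega_i\psi^{i+2}\Big)\bmod\mathbb Z^2 .$$
By Lemma 3, $V_p(N)=\Theta((d_{p+i}(N))_i)+O^*(\varphi^{-p})$ for $N\ge 0$, with $d_i:=0$ for $i<0$.

We want to invert $\Theta$ almost everywhere, so that digits near place $p$ become functions of $V_p(N)$. First we identify the ranges of the two sums. The interval $\mathbb A=[0,\varphi^2]$ satisfies $\mathbb A=\varphi^{-1}\mathbb A\cup(\varphi+\varphi^{-2}\mathbb A)$, namely $[0,\varphi]\cup[\varphi,\varphi^2]$. The compact set $\{\sum_{i<0}\omega_i\varphi^{i+2}\}$ satisfies the same equation: split according to $\omega_{-1}$, noting that $\omega_{-2}=0$ if $\omega_{-1}=1$. A contracting iterated function system has a unique nonempty compact attractor, so the two sets coincide. In the same way $\{\sum_{i\ge0}\omega_i\psi^{i+2}\}=\mathbb B$,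 by the equation for $\mathbb B$ in the proof of Lemma 1.

**Step 1: cylinders are parallelograms of total area one.** Let $\ell\ge1$. For an admissible word $a=(a_{-\ell},\dots,a_\ell)$ let $C_a=\Theta\{\omega:\omega_i=a_i\text{ for }|i|\le\ell\}$. The tails $(\omega_i)_{i<-\ell}$ and $(\omega_i)_{i>\ell}$ range independently, each subject only to the condition that the digit next to $a_{-\ell}$ or $a_\ell$ is $0$ if that letter is $1$. So $C_a$ is the projection of a closed parallelogram $\Lambda(\text{interval}\times\text{interval})$, the two intervals having lengths $\varphi^{2-\ell-a_{-\ell}}/\sqrt5$ and $\varphi^{-\ell-1-a_\ell}/\sqrt5$. Its area is $\sqrt5$ times their product, that is, $\varphi^{1-2\ell-a_{-\ell}-a_\ell}/\sqrt5$.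

Let $N_0=2\ell+1$. The numbers of words with end letters $(0,0)$, $(0,1)$, $(1,0)$, $(1,1)$ are $F_{N_0}$, $F_{N_0-1}$, $F_{N_0-1}$, $F_{N_0-2}$. As $F_n+F_{n-1}/\varphi=\varphi^{n-1}$ by (1),
$$\sum_a\varphi^{-a_{-\ell}-a_\ell}=\Big(F_{N_0}+\frac{F_{N_0-1}}\varphi\Big)+\frac1\varphi\Big(F_{N_0-1}+\frac{F_{N_0-2}}\varphi\Big)=\varphi^{N_0-1}+\varphi^{N_0-3}=\sqrt5\,\varphi^{N_0-2}.$$
So the total area is $\frac{\varphi^{1-2\ell}}{\sqrt5}\cdot\sqrt5\,\varphi^{2\ell-1}=1$. For $\ell=1$ the words are $000,010,001,100,101$, with areas $\varphi^{-1},\varphi^{-1},\varphi^{-2},\varphi^{-2},\varphi^{-3}$ divided by $\sqrt5$.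

**Step 2: the cylinders tile the torus.** They cover it: $\bigcup_aC_a=\Theta(\Omega)$ is compact, every $V_p(N)$, $N\ge0$, is within $\varphi^{-p}$ of it, and for every nonempty open $G$ the set $V_p(\mathbb Z_{\ge0})$ meets $G$ for large $p$, by the weak convergence noted after Lemma 4. So $\Theta(\Omega)$ is dense and closed. Let $\mathsf m(z)$ be the total number of preimages of $z$ in the parallelograms. Then $\mathsf m\ge1$ everywhere and $\int\mathsf m=1$, so $\mathsf m=1$ almost everywhere. Let $\partial_\ell$ be the union of the projected boundaries, a closed null set. If $z\notin\partial_\ell$ had two preimages, both would be interior points, and $\mathsf m\ge2$ on a neighbourhood of $z$, a contradiction. Thus each $z\notin\partial_\ell$ lies in exactly one $C_a$; write $a=a(z)$. The map $a(\cdot)$ is locally constant off $\partial_\ell$. If $\ell'>\ell$ and $z\notin\partial_\ell\cup\partial_{\ell'}$, the level-$\ell'$ word of $z$ extends its level-$\ell$ word. So we write $a_i(z)$ without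 naming the level.

**Step 3: words and digits agree.**

If $N\ge0$, $p>\ell$ and $\mathrm{dist}(V_p(N),\partial_\ell)>2\varphi^{-p}$, then
$$(d_{p+i}(N))_{|i|\le\ell}=a(V_p(N)).\tag{9}$$
Indeed $z'=\Theta((d_{p+i}(N))_i)$ lies in $C_{(d_{p+i}(N))_{|i|\le\ell}}$, and the segment from $V_p(N)$ to $z'$, of length at most $\varphi^{-p}$, avoids $\partial_\ell$. So $a(V_p(N))=a(z')=(d_{p+i}(N))_{|i|\le\ell}$.

Let $v=\frac1{\sqrt5}(\psi^2,\psi)=\Lambda(0,\psi^2/\sqrt5)$. By Lemma 3, $V_p(F_{p+2})=v+O^*(\varphi^{-p})$. Put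
$$\mathcal S_\ell=\partial_\ell\cup(\partial_\ell-v)\quad\text{(compact, null)},\qquad\Delta^{(\ell)}(z)=\sum_{|i|\le\ell}(a_i(z+v)-a_i(z))\in\mathbb Z\quad(z\notin\mathcal S_\ell).$$
$\Delta^{(\ell)}$ is locally constant off $\mathcal S_\ell$. If $X\ge0$, $p>\ell$ and $\mathrm{dist}(V_p(X),\mathcal S_\ell)>4\varphi^{-p}$, then
$$(d_{p+i}(X))_{|i|\le\ell}=a(V_p(X)),\qquad(d_{p+i}(X+F_{p+2}))_{|i|\le\ell}=a(V_p(X)+v).\tag{10}$$
The first claim is (9). For the second, $V_p(X+F_{p+2})$ is within $\varphi^{-p}$ of $V_p(X)+v$, which has distance $>4\varphi^{-p}$ from $\partial_\ell$. So (9) applies to $X+F_{p+2}$, and $a$ takes the same value at both points.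

*Example.* With $p=3$, $F_{p+2}=5$: from $X=0$ to $5$ the digit sum grows by $1$, while $8+5=13$ turns $d_4=1$ into $d_5=1$ and the digit sum does not change. Lemma 16 finds these two behaviours on the torus.

**Step 4: the change is local.** Adding $F_{p+2}$ rarely changes digits far from place $p$.

**Lemma 15.** Let $p>\ell$. The set of $X\ge0$ for which the digits of $X$ and $X+F_{p+2}$ differ at some place $i$ with $|i-p|>\ell$ has upper density $\le4\varphi^{-\ell}$.

*Proof.* A difference at a place $\ge a:=p+\ell+1$ means that $X$ and $X+F_{p+2}$ lie in different blocks of Lemma 2, so $X\in[Y^+-F_{p+2},Y^+)$. Blocks have length at least $F_{a+1}$, so this has upper density at most $F_{p+2}/F_{p+\ell+2}$. As $F_{p+\ell+2}\ge F_{p+2}F_{\ell+1}\ge F_{p+2}\varphi^{\ell-1}$, this is at most $\varphi^{1-\ell}\le2\varphi^{-\ell}$. A difference at a place $<b:=p-\ell$ requires, by Lemma 1, that $-\varphi X$ is within $\|\varphi F_{p+2}\|=\varphi^{-p-2}$ of one of the $F_{b+2}$ endpoints (modulo $1$)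 of level $b$. This has density at most $2\varphi^{-p-2}F_{b+2}\le2\varphi^{-\ell}$. $\square$

**Step 5: the limit flip function.**

**Lemma 16.** $\mathrm{Leb}\{\Delta^{(\ell')}\ne\Delta^{(\ell)}\}\le4\varphi^{-\ell}$ for $\ell'>\ell$. Hence $\Delta^{(\ell)}\to\Delta$ almost everywhere for a measurable $\Delta:\mathbb T^2\to\mathbb Z$, with $\mathrm{Leb}\{\Delta\ne\Delta^{(\ell)}\}\le4\varphi^{-\ell}$. Each of the sets $\{\Delta=1\}$ and $\{\Delta=0\}$ has positive measure.

*Proof.* Let $E$ be the set of $z\notin\mathcal S_{\ell'}$ with $a_i(z)\ne a_i(z+v)$ for some $\ell<|i|\le\ell'$ (level-$\ell'$ words). It is open, since these words are locally constant off the closed set $\mathcal S_{\ell'}$, and up to a null set $\{\Delta^{(\ell')}\ne\Delta^{(\ell)}\}\subset E$. Let $\mu_p$ be the asymptotic distribution of $(V_p(X))_{X\ge0}$, $p>\ell'$. By (10) at level $\ell'$, if $V_p(X)\in E$ and $\mathrm{dist}(V_p(X),\mathcal S_{\ell'})>4\varphi^{-p}$, then the event of Lemma 15 (with $\ell$) holds for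 $X$. By (W1), for open sets on the left and closed sets on the right,
$$\mu_p(E)\le4\varphi^{-\ell}+\mu_p\{\mathrm{dist}(\cdot,\mathcal S_{\ell'})\le4\varphi^{-p}\}.$$
As $p\to\infty$, (W2) gives $\mathrm{Leb}(E)\le\liminf_p\mu_p(E)\le4\varphi^{-\ell}$.

Since $\sum_\ell4\varphi^{-\ell}<\infty$, the Borel–Cantelli lemma shows that for almost every $z$, $\Delta^{(\ell+1)}(z)=\Delta^{(\ell)}(z)$ for all large $\ell$. So $\Delta$ exists. Then $\mathbf 1[\Delta\ne\Delta^{(\ell)}]=\lim_{\ell'}\mathbf 1[\Delta^{(\ell')}\ne\Delta^{(\ell)}]$ almost everywhere, and Fatou's lemma gives the bound.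

For the last claim let $z\notin\bigcup_\ell\mathcal S_\ell$. If $z=\Theta(\omega)$ with $\omega_{-1}=\omega_0=\omega_1=0$, then $z+v=\Theta(\omega')$ where $\omega'\in\Omega$ equals $\omega$ except $\omega_0'=1$. So $a_i(z)=\omega_i$, $a_i(z+v)=\omega'_i$ for all $i$, and $\Delta(z)=1$. If $z=\Theta(\omega)$ with $(\omega_{-1},\dots,\omega_3)=(0,0,1,0,0)$, then, as $\psi^2+\psi^3=\psi^4$, $z+v=\Theta(\omega')$ where $\omega'\in\Omega$ equals $\omega$ except $\omega'_1=0$, $\omega_2'=1$. So $\Delta(z)=0$. Both sets of $z$ contain cylinders up to null sets, and cylinders have positive area. $\square$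

## 10. A deficiency that is bounded below for generic differences

For $R=(R_\beta)_{\beta\in\mathcal B}\in(\mathbb T^2)^{\mathcal B}$ let
$$\mathcal M(R)=1-\int_{\mathbb T^2}\tfrac12\Big|1+\prod_\beta e(\theta_\beta\Delta(z+R_\beta))\Big|\,dz\in[0,1],$$
and let $\mathcal M_\ell(R)$ be the same with $\Delta^{(\ell)}$. This measures how much is lost on average when $X$ is replaced by the two-point average over $X$, $X+F_{p+2}$. Two complex numbers of modulus at most $1$ differ by at most $2$, so by Lemma 16 $|\mathcal M_\ell-\mathcal M|\le4\mathsf b\varphi^{-\ell}$. The function $\mathcal M$ is continuous, because translation is continuous in $L^1$. Fix $\beta^*\in\mathcal B$ with $\theta_{\beta^*}\notin\mathbb Z$; this exists by hypothesis.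

**Lemma 17.** For every $\varepsilon>0$ there are a closed set $\mathcal O\subset\mathbb T^2$ with $\mathrm{Leb}(\mathcal O)\le\varepsilon$ and a $c\in(0,1]$ such that $\mathcal M(R)\ge c$ whenever $R_\beta-R_{\beta^*}\notin\mathcal O$ for all $\beta\ne\beta^*$.

The proof looks for a small ball where the factor of $\beta^*$ takes both kinds of values about equally often, while all other factors are nearly constant.

*Proof.* Let $B(y,r)$ be balls, $|B_r|$ their area, $\eta=\frac1{4\mathsf b}$, and
$$\rho_r(y)=\max_{u\in\mathbb Z}\frac{|\{\Delta=u\}\cap B(y,r)|}{|B_r|};$$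
the maximum is attained, since the terms sum to $1$. For fixed $r$ the functions under the maximum change by at most $|B(y,r)\triangle B(y',r)|/|B_r|$ between $y$ and $y'$, for all $u$ at once; so $\rho_r$ is continuous. By Lebesgue's density theorem $\rho_r(y)\to1$ for almost every $y$ as $r\to0$. So the measure of the closed set $\{\rho_r\le1-\eta\}$ tends to $0$.

Let $\mathcal A=\{z:\theta_{\beta^*}\Delta(z)\in\mathbb Z\}$. It contains $\{\Delta=0\}$ and is disjoint from $\{\Delta=1\}$, as $\theta_{\beta^*}\notin\mathbb Z$. So by Lemma 16 both $\mathcal A$ and $\mathcal A^c$ have positive measure. Considering density points of each, for small $r$ the continuous function $y\mapsto|\mathcal A\cap B(y,r)|/|B_r|$ takes values $<\frac12$ and $>\frac12$. As $\mathbb T^2$ is connected, it equals $\frac12$ at some $z_r$. Fix $r$ with $\mathrm{Leb}\{\rho_r\le1-\eta\}\le\varepsilon$ and such a point $z_r$, and let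
$$\mathcal O=\{y:\rho_r(z_r+y)\le1-\eta\},\qquad\mathcal K=\{R:\rho_r(z_r+R_\beta-R_{\beta^*})\ge1-\eta\ \text{for all }\beta\ne\beta^*\}.$$
$\mathcal O$ is closed with measure at most $\varepsilon$, and $\mathcal K$ is compact and contains all $R$ of the statement.

Let $R\in\mathcal K$ and let $z$ run through the ball $B(z_r-R_{\beta^*},r)$. Then $z+R_\beta$ runs through $B(z_r+R_\beta-R_{\beta^*},r)$. So off a portion at most $(\mathsf b-1)\eta<\frac14$ of the ball, each $\Delta(z+R_\beta)$, $\beta\ne\beta^*$, is equal to a constant, and the product in $\mathcal M(R)$ equals $\lambda\,e(\theta_{\beta^*}\Delta(z+R_{\beta^*}))$ with a constant $\lambda$. As $z+R_{\beta^*}$ runs through $B(z_r,r)$, on a portion at least $\frac14$ we have moreover $z+R_{\beta^*}\in\mathcal A$, and the product is $\lambda$; on a portion at least $\frac14$ we have $z+R_{\beta^*}\notin\mathcal A$, and the product is not $\lambda$. So whether or not $\lambda=1$, the product differs from $1$ on a set of positive measure.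 There $\frac12|1+\cdot|<1$, and hence $\mathcal M(R)>0$. Take $c=\min_{\mathcal K}\mathcal M$, or $c=1$ if $\mathcal K=\emptyset$. $\square$

## 11. Adding $F_{p+2}$ at $K$ separate places

One place $p$ gains a factor that is at best $1-c$. To make $\mathcal I$ small we use $K$ places, so far apart that they act independently. Fix $K,\ell\ge1$ and let
$$p_i=i\lfloor\log w\rfloor\quad(1\le i\le K),\qquad R^{(i)}=(V_{p_i}(N_\beta))_{\beta}.$$
For large $w$: $p_1>\ell$, the gaps exceed $2\ell$, and $p_K+\ell<m$.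

**Lemma 18.** Uniformly in the integers $(N_\beta)$, as $w\to\infty$,
$$|\mathcal I|\le\prod_{i=1}^K(1-\mathcal M_\ell(R^{(i)}))+8\mathsf bK2^K\varphi^{-\ell}+o(1).$$

*Proof.* **Step 1: additions at different places do not interact.** For $Y\ge0$ let $\Delta_p(Y)=\sum_{|i-p|\le\ell}(d_i(Y+F_{p+2})-d_i(Y))$. For $\epsilon\in\{0,1\}^K$ put $Y_\epsilon=Y+\sum_i\epsilon_iF_{p_i+2}$. Call $Y$ *bad* if for some $\epsilon$ and some $i$ the digits of $Y_\epsilon$ and $Y_\epsilon+F_{p_i+2}$ differ at a place outside $[p_i-\ell,p_i+\ell]$. By Lemma 15 and the translation invariance of upper density, the bad $Y$ have upper density at most $4K2^K\varphi^{-\ell}$. The windows $[p_i-\ell,p_i+\ell]$ are disjoint and lie below $m$. Let $Y$ be not bad. Add the $F_{p_i+2}$ with $\epsilon_i=1$ one after another, in any order; each step changes digits only in its own window. So outside the windows $Y_\epsilon$ has the digits of $Y$. In window $i$ it has the digits of $Y$ if $\epsilon_i=0$, and those of $Y+F_{p_i+2}$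 if $\epsilon_i=1$ (add $F_{p_i+2}$ first). Hence
$$g_\beta(Y_\epsilon)=g_\beta(Y)\prod_ie(\theta_\beta\epsilon_i\Delta_{p_i}(Y)).$$

**Step 2: averaging over $\epsilon$.** Apply this with $Y=X+N_\beta$ for all $\beta$, for $X$ so large that all $X+N_\beta\ge0$, and put $U_i(X)=\prod_\beta e(\theta_\beta\Delta_{p_i}(X+N_\beta))$. The mean over $X$ in (8) is invariant under $X\mapsto X+\sum_i\epsilon_iF_{p_i+2}$, so it may be averaged over $\epsilon$. Unless some $X+N_\beta$ is bad, the average over $\epsilon$ of $\prod_\beta g_\beta(X+N_\beta+\sum_i\epsilon_iF_{p_i+2})$ equals $\prod_\beta g_\beta(X+N_\beta)\prod_i\frac{1+U_i(X)}2$. So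
$$|\mathcal I|\le\limsup_{Y\to\infty}\frac1Y\sum_{X<Y}\prod_i\tfrac12|1+U_i(X)|+8\mathsf bK2^K\varphi^{-\ell}.$$

**Step 3: the places are asymptotically independent.** Let $\mu_w$ be the asymptotic distribution on $\mathbb T^{2K}$ of $(V_{p_i}(X))_{i\le K}$, $X\ge0$; it exists by (W1). For $(D_i)_i\ne0$, $\sum_iD_i\cdot V_{p_i}(X)\equiv X\xi$ with $\xi=\sum_{i:D_i\ne0}\vartheta_{p_i}(D_i)$. By Lemma 4 and since $p_1$ and the gaps of the $p_i$ tend to infinity, the term with the smallest $i$ dominates for large $w$, and $0<|\xi|<1$. So the character has mean $0$. By (W2), $\mu_w\to\mathrm{Leb}$ weakly, and so do its projections to the factors $\mathbb T^2$.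

**Step 4: replacing $U_i$ by continuous functions on the torus.** By (10), $\Delta_{p_i}(X+N_\beta)=\Delta^{(\ell)}(V_{p_i}(X)+R_\beta^{(i)})$ unless $V_{p_i}(X+N_\beta)=V_{p_i}(X)+R_\beta^{(i)}$ is within $4\varphi^{-p_i}$ of $\mathcal S_\ell$. Given $\varepsilon'>0$, choose $\rho>0$ such that $O=\{\mathrm{dist}(\cdot,\mathcal S_\ell)<\rho\}$ satisfies $\mathrm{Leb}(\overline O)\le\varepsilon'$. Let $\zeta(z)=\min(1,\mathrm{dist}(z,\mathcal S_\ell)/\rho)$, and $E_\beta=\zeta\,e(\theta_\beta\Delta^{(\ell)})$ off $\mathcal S_\ell$, $E_\beta=0$ on $\mathcal S_\ell$. Then $E_\beta$ is continuous, $|E_\beta|\le1$, and $E_\beta=e(\theta_\beta\Delta^{(\ell)})$ off $O$. The upper density of the $X$ with $V_{p_i}(X+N_\beta)\in\overline O$ does not depend on $N_\beta$, and its limsup as $w\to\infty$ is at most $\varepsilon'$. For large $w$ all $4\varphi^{-p_i}<\rho$. So up to $\mathsf bK\varepsilon'+o(1)$ the upper mean of $\prod_i\frac12|1+U_i|$ is at most $\int f_R\,d\mu_w$, where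
$$f_R(z)=\prod_{i=1}^K\tfrac12\Big|1+\prod_\beta E_\beta(z_i+R_\beta^{(i)})\Big| .$$
This is jointly continuous in $(z,R)$, with $R=(R^{(i)})_i$ in a compact space. So $\{f_R\}$ is compact in the sup norm, and $\int f_R\,d\mu_w=\int f_R\,dz+o(1)$ uniformly in $R$. Now $\int f_R\,dz$ is a product of $K$ integrals in $[0,1]$, the $i$-th differing from $1-\mathcal M_\ell(R^{(i)})$ by at most $\mathsf b\varepsilon'$; so $|\int f_R\,dz-\prod_i(1-\mathcal M_\ell(R^{(i)}))|\le\mathsf bK\varepsilon'$. Let $w\to\infty$, then $\varepsilon'\to0$. $\square$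

It remains to see that the differences $R_\beta^{(i)}-R_{\beta^*}^{(i)}=V_{p_i}(N_\beta-N_{\beta^*})$ are generic for most $(n,\mathbf s^0,\mathbf s^1)$. Here the quadratic nature of $f$ enters once more.

**Lemma 19.** For fixed $K$, $i\le K$ and $\beta\ne\beta^*$: under $n$ uniform in $[0,M)$ and $\mathbf s^0,\mathbf s^1\sim P_n$ independent, the distribution of $V_{p_i}(N_\beta-N_{\beta^*})$ converges weakly to Lebesgue measure on $\mathbb T^2$ as $w\to\infty$.

*Proof.* Let $D\ne0$. By Lemma 4, for large $w$, $D\cdot V_{p_i}(N)\equiv\alpha\varphi N$ with an integer $\alpha\ne0$ and $|\alpha|\ll_D\varphi^{p_i}\le w^K$ (as $\log\varphi<1$). By (W2) it suffices to show $E\,e(\alpha\varphi(N_\beta-N_{\beta^*}))\to0$. In the rest of this proof the constants may also depend on $D$ and $K$. Let $\beta=(\iota,j)$, $\beta^*=(\iota^*,j^*)$.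

*Case $\iota\ne\iota^*$.* Choose $l$ with $\iota_l\ne\iota_l^*$. Fix $n$ and all variables except $x=s_l^{\iota_l}$, which is distributed by $w_{n,l}$. Then $N_{\beta^*}$ is fixed, and $N_\beta=Aq_l^2x^2+(\text{const})x+\text{const}$. If $q_l=1$, the quadratic part of the phase is $A\alpha\varphi x^2$. If $q_l=L_R$ with $R\in\{700w,900w\}$, then $q_l^2=L_{2R}+2$ and by (2) $\alpha\varphi Aq_l^2x^2\equiv2A\alpha\varphi x^2+O(w^K\varphi^{-1400w+10w})$ modulo $1$. So up to $o(1)$ we have to bound
$$\sum_xw_{n,l}(x)\,e(a\varphi x^2+\gamma x),\qquad a\in\{A\alpha,2A\alpha\},\ \gamma\in\mathbb R .$$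
For $l\ge1$ expand the weight in its Fourier series: $W_{n,l}(x)=\chi(xV_{c_l}(2Aq_ln))=\sum_{D'}\hat\chi(D')e(x\,D'\cdot V_{c_l}(2Aq_ln))$ with $\hat\chi\ge0$, $\sum\hat\chi=1$. Each term only alters $\gamma$. So by Lemma 8 and Lemma 11(a) the sum is
$$\ll Q_{n,l}^{-1}\big(|a|S(1+\log(12|a|S))\big)^{1/2}\ll\varphi^{-3w}\varphi^{5w/2}w^{(K+1)/2}\to0.$$
For $l=0$ the weight is $\frac1{2S+1}$ and Lemma 8 gives $\ll(w^{K+1}/S)^{1/2}\to0$.

*Case $\iota=\iota^*$, $j\ne j^*$.* With $y=n+h^\iota$, $N_\beta-N_{\beta^*}=(j-j^*)(2Ay+A(j+j^*)+B)$. Fix everything except $x=s_0^{\iota_0}$, which is uniform on $|x|\le S$ and enters $y$ with $q_0=1$. By the geometric sum and the last claim of Lemma 8,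
$$|E_xe(2A\alpha(j-j^*)\varphi x)|\ll S^{-1}\|2A\alpha(j-j^*)\varphi\|^{-1}\ll w^K/S\to0.\qquad\square$$

## 12. Choice of $\varepsilon$, $K$, $\ell$ and the limit in Theorem 1

Let $\varepsilon>0$. Take $\mathcal O,c$ from Lemma 17, then $K$ with $(1-\frac c2)^{K/2}\le\varepsilon$, then $\ell$ with $8\mathsf bK2^K\varphi^{-\ell}\le\varepsilon$ and $4\mathsf b\varphi^{-\ell}\le\frac c2$. These are fixed while $w\to\infty$; note that $\mathsf b=2^{995}|J|$ is fixed from the start.

For given $(n,\mathbf s^0,\mathbf s^1)$ call $i\le K$ *good* if $R_\beta^{(i)}-R_{\beta^*}^{(i)}=V_{p_i}(N_\beta-N_{\beta^*})\notin\mathcal O$ for all $\beta\ne\beta^*$. For good $i$, Lemma 17 gives $\mathcal M(R^{(i)})\ge c$, so $\mathcal M_\ell(R^{(i)})\ge c-4\mathsf b\varphi^{-\ell}\ge\frac c2$. If at least $K/2$ indices are good, the product in Lemma 18 is at most $(1-\frac c2)^{K/2}\le\varepsilon$, because its factors lie in $[0,1]$; hence $|\mathcal I|\le2\varepsilon+o(1)$.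

By Lemma 19 and (W2), as $\mathcal O$ is closed, each $i$ fails to be good with probability at most $\mathsf b\varepsilon+o(1)$. So the expected number of indices that are not good is at most $K\mathsf b\varepsilon+o(1)$, and by Markov's inequality more than $K/2$ indices are not good with probability at most $2\mathsf b\varepsilon+o(1)$. In that case we use $|\mathcal I|\le1$. By (8), with $k+1=995$,
$$\limsup_{M\to\infty}\Big|\frac1M\sum_{0\le n<M}F(n)\Big|^{2^{995}}\le2\varepsilon+2\mathsf b\varepsilon .$$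
As $\mathsf b$ is fixed and $\varepsilon>0$ is arbitrary, the limit is $0$. This proves Theorem 1, and with the deduction in Section 1 it proves Corollary 1: the sequence $(s_Z(n^2))_{n\ge0}$ is normal. $\blacksquare$
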